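
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Subsumption of deterministic MSO tree transducers is undecidable}


\begin{abstract}
A deterministic MSO tree-to-tree transducer $Q_1$ subsumes another one, $Q_2$, if
both have the same domain and, on every input $s$ in it, the tree $Q_2(s)$ arises
from $Q_1(s)$ by deleting subtrees. It was conjectured that subsumption is
decidable. We disprove this: the problem is $\Pi^0_1$-complete, even for total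
transducers with outputs of height at most $1$ over two labels, or of height at
most $2$ over one label, and even with one of the two transducers fixed.
Conversely, subsumption is decidable if the outputs of $Q_2$ have height at most
$1$ and the labels of the root's children form a bounded number of runs. Together
these results classify the problem by output height and number of output labels.
\end{abstract}

\section{The question and the answer}

\paragraph{Trees and deletion.}
Trees are finite, ordered, unranked and node-labelled over a finite alphabet, and
are taken up to isomorphism. \emph{Deleting a subtree} of a tree $t$ means removing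
a non-root node of $t$ together with all its descendants; the remaining nodes keep
their labels, their ancestor relation and their relative sibling order. Thus the
trees obtained from $t$ by deleting finitely many (possibly zero) subtrees are
exactly the restrictions of $t$ to ancestor-closed node sets that contain the root.

\paragraph{Transducers.}
A \emph{deterministic MSO tree-to-tree transducer} (DMSOTT) is a deterministic
MSO-definable tree transduction in the sense of Courcelle and Engelfriet. It is
given by
\begin{itemize}
\item a number $K\ge 1$ of copies and an MSO sentence, the \emph{domain formula};
\item for each $i\le K$ an MSO formula $\varphi_i(x)$, saying whether the $i$-th copy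
  of the input node $x$ exists;
\item for each $i\le K$ and each output label $\sigma$ an MSO formula
  $\varphi_{\sigma,i}(x)$;
\item for all $i,j\le K$ MSO formulas $\varphi_{\mathrm{fc},i,j}(x,y)$ and
  $\varphi_{\mathrm{ns},i,j}(x,y)$, defining the first-child and next-sibling
  relations between copies.
\end{itemize}
On an input tree $s$ that satisfies the domain formula, these formulas define a
structure whose nodes are the pairs $(x,i)$ with $s\models\varphi_i(x)$. If it is an
ordered labelled tree, it is the output $M(s)$. Otherwise, and also if $s$ fails the
domain formula, $M(s)$ is undefined. So $M$ is a partial function; its domain is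
written $\mathrm{dom}(M)$. Input and output alphabets may differ.

\begin{definition}
$Q_1$ \emph{subsumes} $Q_2$ if $\mathrm{dom}(Q_1)=\mathrm{dom}(Q_2)$ and, for every
$s$ in this domain, $Q_2(s)$ is obtained from $Q_1(s)$ by deleting zero or more
subtrees. The choice of the deleted subtrees may depend on $s$.
\end{definition}

The following conjecture is posed in \cite{Handout}: \emph{given DMSOTTs $Q_1,Q_2$,
it is decidable whether or not $Q_1$ subsumes $Q_2$.}

\paragraph{Why one would believe it.}
``Obtained by deleting subtrees'' is a partial order on trees. It is antisymmetric
because two trees that arise from each other have equally many nodes, so that nothing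
was deleted. Subsumption is the corresponding pointwise order on transductions with a
common domain. In particular, $Q_1$ and $Q_2$ subsume each other if and only if they are
equivalent, that is, have the same domain and the same outputs; and equivalence of
DMSOTTs is known to be decidable. So for this order \emph{equality} is decidable,
and one may expect the same of the order itself.

The smallest examples point the same way. Suppose that all outputs consist of a root
and some leaf children, with one label throughout. Then $Q_1$ subsumes $Q_2$ if and
only if the domains agree and $Q_2(s)$ never has more nodes than $Q_1(s)$. This is a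
comparison of the sizes of two MSO-definable sets, and Parikh's theorem decides it.

\paragraph{Results.}
A tree is \emph{flat} if its height is at most $1$, that is, if it consists of a root
and leaf children only. The \emph{child word} of any tree is the word formed by the
labels of the children of the root. We write $\mathbb N=\{0,1,2,\dots\}$.

\begin{theorem}\label{thm:undec}
There are a fixed input alphabet, fixed total DMSOTTs $F,G$, and computable sequences
$F_N,G_N$ $(N\in\mathbb N)$ of total DMSOTTs such that
\[
 \{N : F_N \text{ subsumes } G\}=\{N : F\text{ subsumes }G_N\}
\]
is $\Pi^0_1$-complete, hence undecidable. This can be achieved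
\begin{itemize}
\item[(a)] with all outputs flat and labelled over $\{0,1\}$, and likewise
\item[(b)] with all outputs of height at most $2$ over a one-letter alphabet.
\end{itemize}
So the conjecture is false, even if $Q_2$ is fixed, and even if $Q_1$ is fixed.
The general subsumption problem is $\Pi^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:dec}
The following is decidable: given $r\in\mathbb N$ and DMSOTTs $Q_1,Q_2$ such that every
$Q_2(s)$ is flat with a child word having at most $r$ maximal runs of equal letters
$(Q_1$ is arbitrary$)$, does $Q_1$ subsume $Q_2$?
\end{theorem}

\begin{corollary}\label{cor:class}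
For $L\ge 1$ and $h\ge 0$, restrict the subsumption problem to $Q_1,Q_2$ whose outputs
all have height at most $h$ and use a fixed set of $L$ labels. The restricted problem
is decidable if and only if $h=0$ or $(L,h)=(1,1)$.
\end{corollary}

\begin{proof}
If $h=0$, or if $L=h=1$, then Theorem~\ref{thm:dec} applies with $r=0$ or $r=1$,
respectively. In all other cases $h\ge1$ and $L\ge2$, or $h\ge 2$ and $L=1$.
In the first case Theorem~\ref{thm:undec}(a) applies, after renaming two of the labels
$0$ and $1$; in the second case Theorem~\ref{thm:undec}(b) applies.
\end{proof}

\paragraph{The idea.}
If the domains agree and all outputs are flat with the same root label, subsumption asks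
whether one child word is always a scattered subsequence of another. For
\[
  g=1\,0^{p}\,1,\qquad f=1\,0^{q}\,1
\]
this is one numerical comparison, $p\le q$. If the number of comparisons is bounded, as
under the hypothesis of Theorem~\ref{thm:dec}, then Parikh's theorem handles
them. But the number of runs in an output may grow with the input, and then a single
subsequence test can involve arbitrarily many comparisons. We shall combine
comparisons in such a way that $g$ is a subsequence of $f$ if and only if
\emph{some} $p_i\le q_i$. A counterexample to subsumption is then an input in which
\emph{all} these inequalities fail. If $p_i\le q_i$ says ``the input, read as a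
protocol of a counter machine, has an error at place $i$'', a counterexample is the
protocol of an error-free halting computation. Whether one exists is undecidable.

Section~\ref{sec:back} recalls how properties of outputs are translated to inputs.
Section~\ref{sec:words} contains the combination of the comparisons, which is the heart
of the matter. Sections~\ref{sec:machine} and~\ref{sec:transducers} turn it into
transducers, Section~\ref{sec:proof} proves Theorem~\ref{thm:undec}, and
Section~\ref{sec:dec} proves Theorem~\ref{thm:dec}.

\section{Translating properties of outputs back to inputs}\label{sec:back}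

We recall the standard backwards translation of Courcelle and Engelfriet. Let $M$
be a DMSOTT with $K$ copies. By the output structure on an input $s$ that satisfies the
domain formula we mean the structure defined by the formulas of $M$, whether or not it is a
tree. For every MSO formula $\psi(y_1,\dots,y_n)$ about output
structures and all copy indices $\iota_1,\dots,\iota_n$ one can compute an MSO formula
$\psi'(x_1,\dots,x_n)$ such that, on every input $s$ satisfying the domain formula,
$s\models\psi'(x_1,\dots,x_n)$ if and only if the nodes $(x_1,\iota_1),\dots,(x_n,\iota_n)$
exist and satisfy $\psi$ in the output structure. Indeed, a set of output nodes is a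
$K$-tuple of sets of input nodes, the $i$-th of which contains only nodes satisfying
$\varphi_i$. So a set quantifier becomes a block of $K$ set quantifiers, relativized in this
way; a node quantifier becomes a finite disjunction or conjunction, over the copy
indices $i$, of node quantifiers relativized to $\varphi_i$; and the atomic formulas are
replaced by the formulas defining $M$.

One consequence is that $\mathrm{dom}(M)$ is effectively MSO-definable. For it is an MSO
property of a finite structure with labels and relations $\mathrm{fc},\mathrm{ns}$ to be
an ordered labelled tree: every node has exactly one label; $\mathrm{fc}$ and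
$\mathrm{ns}$ are partial functions; exactly one node, the root, has no predecessor under
$\mathrm{fc}\cup\mathrm{ns}$, and every other node has exactly one, under exactly one of
the two relations; the root has no next sibling; and every set that contains the root and
is closed under $\mathrm{fc}$ and $\mathrm{ns}$ contains all nodes. Since MSO on finite
trees is decidable, we can decide whether $\mathrm{dom}(Q_1)=\mathrm{dom}(Q_2)$. In the
same way the hypotheses of Theorem~\ref{thm:dec} and Corollary~\ref{cor:class}, being MSO
properties of outputs, can be checked for given transducers. Here, as below, we use that the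
child relation and the sibling order are MSO-definable from $\mathrm{fc}$ and $\mathrm{ns}$.

\section{Many comparisons in one subsequence test}\label{sec:words}

For words $u,v$ over any alphabet, $u\sqsubseteq v$ means that $u$ is a (scattered)
subsequence of $v$. For $u,v\in\{0,1\}^*$ we write $u\sqsubseteq_{\mathrm w} v$
(\emph{weak embedding}) if there is a strictly increasing map from
the positions of $u$ to the positions of $v$ that sends positions labelled $1$ to
positions labelled $1$. A $0$ may go to a $0$ or to a $1$.
Clearly $u\sqsubseteq v$ implies $u\sqsubseteq_{\mathrm w} v$. The first relation describes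
deletion in flat trees over two labels. The second describes deletion in the following trees
of height at most $2$ over one label, where a $1$ can be turned into a $0$ by deleting a leaf.

For $u\in\{0,1\}^*$ let $\mathrm{flat}(u)$ be the flat tree with root label $0$ and child
word $u$. Let $\mathrm{brush}(u)$ be the tree over a one-letter alphabet whose root has
$|u|$ children, where the $j$-th child is a leaf if $u_j=0$ and has exactly one child, a
leaf, if $u_j=1$.

\begin{lemma}\label{lem:trees}
The tree $\mathrm{flat}(u)$ is obtained from $\mathrm{flat}(v)$ by deleting subtrees if and
only if $u\sqsubseteq v$. The tree $\mathrm{brush}(u)$ is obtained from $\mathrm{brush}(v)$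
by deleting subtrees if and only if $u\sqsubseteq_{\mathrm w} v$.
\end{lemma}

\begin{proof}
In $\mathrm{flat}(v)$, the ancestor-closed sets containing the root are the root plus an
arbitrary set of children, which gives the first claim. In $\mathrm{brush}(v)$, such a set
consists of the root, a set of its children, and, for some of the chosen children that have
a leaf below them, this leaf. So the trees obtained are exactly the trees
$\mathrm{brush}(u)$ where $u$ arises from a subsequence of $v$ by changing some $1$s into
$0$s; that is, where $u\sqsubseteq_{\mathrm w} v$.
\end{proof}

\paragraph{Two comparisons.}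
We look for words with $g\sqsubseteq f$ if and only if $p_1\le q_1$ or $p_2\le q_2$. The
obvious attempt, $1\,0^{p_1}\,1\,0^{p_2}\,1$ against $1\,0^{q_1}\,1\;1\,0^{q_2}\,1$, fails:
for $(p_1,q_1)=(2,1)$ and $(p_2,q_2)=(1,1)$ the second inequality holds, but the first word
has three zeros and the second only two. An embedding must be able to \emph{pass} a failing
comparison, so we surround each $1\,0^{q_k}\,1$ by a padding $0^{p_k}$ on both sides:
\[
 g=1\,0^{p_1}\,1\,0^{p_2}\,1,\qquad
 f=\underbrace{0^{p_1}\,1\,0^{q_1}\,1\,0^{p_1}}\;\underbrace{0^{p_2}\,1\,0^{q_2}\,1\,0^{p_2}}.
\]
For the numbers above, $g=1\,00\,1\,0\,1$ and $f=00\,1\,0\,1\,00\cdot 0\,1\,0\,1\,0$. The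
first $1$ of $g$ goes to the first $1$ of $f$, the zeros $00$ to the padding \emph{after} the
failing comparison, and then $1\,0\,1$ fits into the second block. Had the first comparison
succeeded and the second failed, the second $1$ of $g$ could have been placed on the second
$1$ of block $1$, early enough to place $0^{p_2}$ into the padding \emph{before} comparison $2$.

Now let both fail, say $q_2=0$, so that $f=00\,1\,0\,1\,00\cdot 0\,1\,1\,0$. The first $1$ of
$g$ cannot be placed before position $3$. The two zeros after it then reach position $5$ or
beyond, even if zeros may be placed on ones. So the second $1$ of $g$ cannot be placed before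
the next $1$ of $f$, at position $9$; the zero after it reaches position $10$ or beyond, and
no $1$ is left for the last letter of $g$.

So each block of $f$ offers two $1$s. Before the first success the embedding is \emph{late}
and meets each block at its first $1$; one success makes it \emph{early}, and it then meets
the later blocks at their second $1$s. The final $1$ of $g$ can be placed only by an embedding
that has become early.

\begin{lemma}\label{lem:key}
Let $n\ge 0$, let $p_1,q_1,\dots,p_n,q_n\in\mathbb N$, and let
\[
 g=\Bigl(\prod_{k=1}^n 1\,0^{p_k}\Bigr)\,1,\qquad
 f=\prod_{k=1}^n E_k,\qquad E_k=0^{p_k}\;1\;0^{q_k}\;1\;0^{p_k}.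
\]
Then the three statements $g\sqsubseteq f$, $\;g\sqsubseteq_{\mathrm w} f$, and ``$p_i\le q_i$ for
some $i$'' are equivalent.
\end{lemma}

\begin{proof}
Write $E_k=B_k\,\alpha_k\,C_k\,\beta_k\,A_k$ for the five factors: $B_k=A_k=0^{p_k}$ are the
paddings before and after, $C_k=0^{q_k}$ is the center, and $\alpha_k=\beta_k=1$. We also
write $\alpha_k,\beta_k$ for the positions of these two letters in $f$.

\emph{Suppose $p_i\le q_i$.} We embed $g$ as a subsequence (Figure~\ref{fig:embedding}).
\begin{itemize}
\item For $k<i$, send the $k$-th $1$ of $g$ to $\alpha_k$ and the following $0^{p_k}$ to $A_k$.
\item Send the $i$-th $1$ to $\alpha_i$ and the following $0^{p_i}$ into $C_i$; here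
  $p_i\le q_i$ is used.
\item For $i<k\le n$, send the $k$-th $1$ to $\beta_{k-1}$ and the following $0^{p_k}$ to $B_k$.
\item Send the last, that is the $(n+1)$-st, $1$ to $\beta_n$.
\end{itemize}
This is increasing, because in $f$ the factors $\alpha_k,A_k,\alpha_{k+1}$ follow each other
in this order, and so do $\alpha_i,C_i,\beta_i$, and $\beta_{k-1},B_k,\beta_k$. So
$g\sqsubseteq f$, and hence $g\sqsubseteq_{\mathrm w} f$.

\emph{Suppose $q_k<p_k$ for all $k$,} and suppose that a weak embedding of $g$ into $f$ exists.
If $n=0$, then $g=1$ while $f$ is empty, a contradiction. Let $n\ge 1$, and let $h_k$ be the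
image of the $k$-th $1$ of $g$, for $1\le k\le n+1$. We show by induction that
$h_k\ge\alpha_k$ for $1\le k\le n$. For $k=1$ this holds because $\alpha_1$ is the first $1$
of $f$. Let $k\le n$ and $h_k\ge\alpha_k$. The $p_k\ge 1$ zeros after the $k$-th $1$ of $g$ have
increasing images greater than $h_k$, so the last of them has an image
\[
  \ge\alpha_k+p_k\ \ge\ \alpha_k+q_k+1=\beta_k,
\]
whatever the letters at these images are. Hence $h_{k+1}>\beta_k$. If $k<n$, the first $1$ of
$f$ after $\beta_k$ is $\alpha_{k+1}$, and so $h_{k+1}\ge\alpha_{k+1}$, which is the induction
step. If $k=n$, there is no $1$ after $\beta_n$ in $f$, and $h_{n+1}$ cannot exist, a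
contradiction. So $g\not\sqsubseteq_{\mathrm w} f$, and hence $g\not\sqsubseteq f$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \x/\lab in {0/B_1,1/\alpha_1,2/C_1,3/\beta_1,4/A_1,5/B_2,6/\alpha_2,7/C_2,8/\beta_2,9/A_2,10/B_3,11/\alpha_3,12/C_3,13/\beta_3,14/A_3}
  \node at (0.9*\x,0) {$\lab$};
\foreach \x/\lab in {1/1,4/0^{p_1},6/1,7/0^{p_2},8/1,10/0^{p_3},13/1}
  {\node at (0.9*\x,1.5) {$\lab$};
   \draw[->] (0.9*\x,1.15)--(0.9*\x,0.35);}
\draw[dashed] (4.05,-0.35)--(4.05,1.8);
\draw[dashed] (8.55,-0.35)--(8.55,1.8);
\node at (-0.9,0) {$f$};
\node at (-0.9,1.5) {$g$};
\end{tikzpicture}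
\caption{The embedding of $g$ (top) into $f$ (bottom) for $n=3$ when $p_2\le q_2$. Each block
of $f$ consists of a padding $B_k=0^{p_k}$, a letter $\alpha_k=1$, the center $C_k=0^{q_k}$, a
letter $\beta_k=1$ and a padding $A_k=0^{p_k}$. Up to block $2$ the embedding meets each block
at $\alpha_k$; the step through $C_2$ moves it to $\beta_2$, and from there on it meets each block at
$\beta_k$.}
\label{fig:embedding}
\end{figure}

\section{Protocols of counter machines}\label{sec:machine}

Next we choose inputs in which ``all inequalities fail'' is an undecidable property.

\paragraph{The machine.}
Fix a deterministic counter machine (Minsky register machine) $U$ with $d\ge 1$ counters and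
finitely many states, including a start state and a halting state. Each non-halting state
$\ell$ has one instruction, either
\begin{itemize}
\item ``increment counter $e$ and go to $\ell'$'', or
\item ``if counter $e$ is $0$ go to $\ell'$, else decrement counter $e$ and go to $\ell''$''.
\end{itemize}
Counter machines compute all partial recursive functions \cite{ShepherdsonSturgis,Minsky}.
Hence we can choose $U$ such that
\[
 H=\{N: U\text{ started in the start state with counters }(N,0,\dots,0)\text{ halts}\}
\]
is $\Sigma^0_1$-complete.

\paragraph{Protocols.}
Let $\Sigma$ be the disjoint union of the set of states of $U$ and a set of letters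
$\mathsf u_1,\dots,\mathsf u_d$, the \emph{units}. We write counter values in unary, and we require
of a protocol everything that does not involve comparing the counter values of two
configurations: this is the part that MSO can check by itself. Let $D$ be the set of words
\[
 w=\ell_0\,\mathsf u_1^{c_{0,1}}\cdots \mathsf u_d^{c_{0,d}}\;\;
   \ell_1\,\mathsf u_1^{c_{1,1}}\cdots \mathsf u_d^{c_{1,d}}\;\cdots\;
   \ell_m\,\mathsf u_1^{c_{m,1}}\cdots \mathsf u_d^{c_{m,d}}
\]
with $m\ge 0$ and states $\ell_0,\dots,\ell_m$ such that
\begin{itemize}
\item $\ell_0$ is the start state and $c_{0,2}=\dots=c_{0,d}=0$;
\item $\ell_m$ is halting, and $\ell_t$ is not halting for $t<m$;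
\item for each $t<m$, $\ell_{t+1}$ is the successor state prescribed by the instruction of
  $\ell_t$, where a zero test of counter $e$ is evaluated on $c_{t,e}$.
\end{itemize}
Let $D_N=\{w\in D: c_{0,1}=N\}$. For $t<m$ let $\delta_{t,e}\in\{-1,0,1\}$ be the change of
counter $e$ prescribed by the instruction of $\ell_t$, again with the zero test evaluated on
$c_{t,e}$. If $\delta_{t,e}=-1$, then $c_{t,e}\ge 1$. A word $w\in D$ is \emph{error-free} if
$c_{t+1,e}=c_{t,e}+\delta_{t,e}$ for all $t<m$ and all $e$. The error-free words in $D_N$ are
exactly the protocols of halting computations of $U$ that begin in the start state with counters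
$(N,0,\dots,0)$, so
\begin{equation}\label{eq:halt}
 D_N\text{ contains an error-free word}\iff N\in H .
\end{equation}

\paragraph{Tests.}
An error at counter $e$ in step $t$ means that $c_{t+1,e}$ is too large or too small. Each of
these is an inequality, and we give each its own block. The \emph{tests} of $w\in D$ are the
pairs $(t,\kappa)$ with $0\le t<m$ and $1\le\kappa\le 2d$, ordered lexicographically. The test
$(t,\kappa)$ has the numbers
\begin{align*}
 \kappa=2e-1:&\qquad p=c_{t,e}+\delta_{t,e}+1, & q&=c_{t+1,e};\\
 \kappa=2e:&\qquad p=c_{t+1,e}+1, & q&=c_{t,e}+\delta_{t,e}.
\end{align*}
All of them are non-negative. The inequality $p\le q$ says $c_{t+1,e}>c_{t,e}+\delta_{t,e}$ for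
$\kappa=2e-1$, and $c_{t+1,e}<c_{t,e}+\delta_{t,e}$ for $\kappa=2e$. So some test satisfies
$p\le q$ if and only if $w$ is not error-free. Let $g(w)$ and $f(w)$ be the words $g$ and $f$ of
Lemma~\ref{lem:key} for the sequence of all tests of $w$. Then, for all $w\in D$,
\begin{equation}\label{eq:error}
 g(w)\sqsubseteq f(w)\iff g(w)\sqsubseteq_{\mathrm w} f(w)\iff w\text{ is not error-free}.
\end{equation}

\begin{example}
For illustration, let the machine have one counter, a start state $\ell$ with the instruction
``increment, go to $\ell'$'', and the halting state $\ell'$. Then $D$ consists of the words
$\ell\,\mathsf u_1^{c}\,\ell'\,\mathsf u_1^{c'}$, and there are two tests, with $(p,q)=(c+2,c')$ and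
$(p,q)=(c'+1,c+1)$. Accordingly
\[
 g(w)=1\,0^{c+2}\,1\,0^{c'+1}\,1,\qquad
 f(w)=0^{c+2}\,1\,0^{c'}\,1\,0^{c+2}\;\;0^{c'+1}\,1\,0^{c+1}\,1\,0^{c'+1}.
\]
The first test succeeds if and only if $c'\ge c+2$, and the second if and only if $c'\le c$.
Both fail exactly if $c'=c+1$, as it should be.
\end{example}

\section{The transducers}\label{sec:transducers}

Fix a root label not in $\Sigma$. The input alphabet consists of this label and $\Sigma$. For
$w\in\Sigma^*$ let $\mathrm{tr}(w)$ be the flat input tree with this root
label and child word $w$. Let $\mathrm{out}=\mathrm{flat}$ for part (a) of
Theorem~\ref{thm:undec}, and $\mathrm{out}=\mathrm{brush}$ for part (b). We define total functions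
by the following table.

\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{l|cc|cc}
input & $F$ & $G$ & $F_N$ & $G_N$\\
\hline
$\mathrm{tr}(w)$ with $w\in D_N$ & $\mathrm{out}(f(w))$ & $\mathrm{out}(g(w))$ & $\mathrm{out}(f(w))$ & $\mathrm{out}(g(w))$\\
$\mathrm{tr}(w)$ with $w\in D\setminus D_N$ & $\mathrm{out}(f(w))$ & $\mathrm{out}(g(w))$ & $\mathrm{out}(g(w))$ & $\mathrm{out}(f(w))$\\
any other tree & $\mathrm{out}(\varepsilon)$ & $\mathrm{out}(\varepsilon)$ & $\mathrm{out}(\varepsilon)$ & $\mathrm{out}(\varepsilon)$
\end{tabular}
\end{center}

The functions $F$ and $G$ do not depend on $N$. Only protocols that start with the value $N$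
should matter, and one of the two transducers is to be fixed. So the one that depends on $N$
imitates the fixed one outside $D_N$: $F_N$ agrees there with $G$, and $G_N$ with $F$.

\begin{lemma}\label{lem:transducers}
The functions $F$, $G$, $F_N$, $G_N$ are computed by DMSOTTs, which for $F_N$ and $G_N$ can be
computed from $N$.
\end{lemma}

A DMSOTT has a fixed number of copies of each input node, so each letter of $f(w)$ and $g(w)$ has
to be charged to an input node, with a bounded charge per node, and the order of the letters has to be
definable. The only difficulty is that a test $(t,\kappa)$ involves two adjacent configurations,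
$t$ and $t+1$, and mixes their units in an order that differs from their order in the input.

\begin{proof}
The sibling order $<$ is MSO-definable from the next-sibling relation, so we may use it.

\emph{Definability of $D$ and $D_N$.} That the input is $\mathrm{tr}(w)$ for some $w\in\Sigma^*$ is
MSO-definable. In $\mathrm{tr}(w)$, call a child of the root a \emph{state
node} if its label is a state. For a child $x$, let $\mathrm{st}(x)$ be the last state node $\le x$;
it exists if the first child is a state node.
For a state node $z$, let $\mathrm{next}(z)$ be the next state node after $z$. The children $x$ with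
$\mathrm{st}(x)=z$ form the \emph{configuration} of $z$. All this is MSO-definable, and so are the
conditions that define $D$: the first child exists and is labelled with the start state; within each
configuration no $\mathsf u_e$ stands to the right of a $\mathsf u_{e'}$ with $e'>e$; the first
configuration contains no $\mathsf u_e$ with $e\ge 2$; the last state node, and only it, is labelled
with a halting state; and the labels of $z$ and $\mathrm{next}(z)$ are related as prescribed, where
``counter $e$ is $0$'' means that the configuration of $z$ contains no $\mathsf u_e$. For $D_N$ we add
that the first configuration has exactly $N$ nodes labelled $\mathsf u_1$.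

From now on let $w\in D$, and let $z_0<\dots<z_m$ be the state nodes of $\mathrm{tr}(w)$. For $t<m$,
the value $\delta_{t,e}$ is determined by the label of $z_t$ and by which units occur in its
configuration. So ``$\delta_{t,e}=v$'' is an MSO property of the node $z_t$, for each
$v\in\{-1,0,1\}$.

\emph{Tokens.} A \emph{token} is a triple $(x,o,j)$ with $x$ a child of the root, an offset
$o\in\{0,1\}$ and $j\in\{0,1,2\}$. Its \emph{time} $\tau=\tau(x,o)$ is the number $t$ with
$\mathrm{st}(x)=z_{t+o}$. So tokens of time $t$ with offset $0$ sit in configuration $t$, and those
with offset $1$ sit in configuration $t+1$. We require $0\le\tau<m$: the configuration of $x$ must not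
be the last one if $o=0$, and not the first one if $o=1$. For each $\kappa$ we define token sets
$P_\kappa$ and $Q_\kappa$.
\begin{itemize}
\item $P_{2e-1}$: all $(x,0,0)$ with $x$ labelled $\mathsf u_e$, and all $(z_t,0,j)$ with
  $1\le j\le\delta_{t,e}+1$.
\item $Q_{2e-1}$: all $(x,1,0)$ with $x$ labelled $\mathsf u_e$.
\item $P_{2e}$: all $(x,1,0)$ with $x$ labelled $\mathsf u_e$, and all $(z,1,1)$ with $z$ a state node.
\item $Q_{2e}$: all $(x,0,0)$ with $x$ labelled $\mathsf u_e$, except that the first $\mathsf u_e$
  in the configuration of $z_t$ is omitted if $\delta_{t,e}=-1$; and $(z_t,0,1)$ if $\delta_{t,e}=1$.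
\end{itemize}
The numbers of tokens of time $t$ in these sets are, in this order,
\[
 c_{t,e}+(\delta_{t,e}+1),\qquad c_{t+1,e},\qquad c_{t+1,e}+1,\qquad c_{t,e}+\delta_{t,e};
\]
for the last one recall that $c_{t,e}\ge 1$ if $\delta_{t,e}=-1$. So $P_\kappa$ and $Q_\kappa$ contain
exactly $p$ and $q$ tokens of time $t$, for the numbers $p,q$ of the test $(t,\kappa)$. For fixed
$o,j,\kappa$, membership of $(x,o,j)$ in $P_\kappa$ or $Q_\kappa$ is an MSO property of $x$. Each single
set uses only one value of $o$.

\emph{Letters.} The letters of $f(w)$ are the pairs $(x,i)$ with $i=(o,j,\kappa,\gamma)$,
$\gamma\in\{1,\dots,5\}$, where $\gamma$ names one of the five factors of a block: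
\begin{itemize}
\item $\gamma\in\{1,5\}$: letter $0$, for $(x,o,j)\in P_\kappa$;
\item $\gamma=3$: letter $0$, for $(x,o,j)\in Q_\kappa$;
\item $\gamma\in\{2,4\}$: letter $1$, for $(x,o,j)=(z_t,0,0)$ with $t<m$.
\end{itemize}
The letters of $g(w)$ are the pairs $(x,i)$ with $i=(o,j,\kappa,\gamma)$, $\gamma\in\{6,7\}$:
\begin{itemize}
\item $\gamma=6$: letter $1$, for $(x,o,j)=(z_t,0,0)$ with $t<m$;
\item $\gamma=7$: letter $0$, for $(x,o,j)\in P_\kappa$;
\end{itemize}
and one extra copy of the input root, which is the final letter $1$.

Order the letters of $f(w)$ lexicographically by $(\tau,\kappa,\gamma,x,j)$, and those of $g(w)$ in the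
same way, with the extra letter last. This is a total order: letters with the same $\tau,\kappa,\gamma$
have the same $o$, which is determined by $(\kappa,\gamma)$, so if they are different they differ in $x$
or in $j$. For fixed $(t,\kappa)$ the letters with $\gamma=1,\dots,5$ form the words
$0^p,\,1,\,0^q,\,1,\,0^p$, and those with $\gamma=6,7$ form $1,\,0^p$. Hence the ordered letters spell
$f(w)$ and $g(w)$. Finally, the order is MSO-definable, because times can be compared:
\begin{itemize}
\item $\tau(x,o)<\tau(y,o)$ if and only if $\mathrm{st}(x)<\mathrm{st}(y)$;
\item $\tau(x,0)<\tau(y,1)$ if and only if $\mathrm{next}(\mathrm{st}(x))$ exists and is $<\mathrm{st}(y)$;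
\item $\tau(x,1)<\tau(y,0)$ if and only if $\mathrm{st}(x)\le\mathrm{st}(y)$.
\end{itemize}
In the last two items, if $\mathrm{st}(x)=z_a$ and $\mathrm{st}(y)=z_b$, the times are $a$ and $b-1$,
respectively $a-1$ and $b$.

\emph{Output trees.} One further copy of the input root is the output root. For $\mathrm{flat}(\cdot)$
it is labelled $0$, and each letter is labelled by itself. The first-child
formulas relate the output root to the least letter, if there is one, and the next-sibling formulas
relate each letter to its immediate successor in the order; both relations are MSO-definable from the
order. For $\mathrm{brush}(\cdot)$, all labels are the same, and each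
index $i$ of a letter $1$, including that of the extra final letter, gets a twin index $i'$ with the same
existence formula, where $(x,i')$ is the first child of $(x,i)$.

\emph{Case distinctions.} The copies used for $f$ and for $g$ have disjoint index sets and share
the output root. Conjoin their
existence formulas with the MSO sentence, ``the input is $\mathrm{tr}(w)$ with $w\in D_N$'', or the
same with $w\in D\setminus D_N$ or with $w\in D$, that the table calls for. Then on no input do letters
of both kinds exist, and the first-child and next-sibling formulas are restricted to existing copies.
On all other inputs only the output root exists. The domain formula is ``true'', and the output is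
always a tree. Only the sentences mentioning $D_N$ depend on $N$, and they are computable from $N$.
\end{proof}

\section{Proof of Theorem~\ref{thm:undec}}\label{sec:proof}

All the transducers $F,G,F_N,G_N$ are total, so all domains agree. On inputs that are not of the form
$\mathrm{tr}(w)$ with $w\in D_N$, the transducers $F_N$ and $G$ have equal outputs, and so do $F$ and
$G_N$. On $\mathrm{tr}(w)$ with $w\in D_N$ the outputs are, in both pairs, $\mathrm{out}(f(w))$ and
$\mathrm{out}(g(w))$. By Lemma~\ref{lem:trees} and \eqref{eq:error}, the second is obtained from the
first by deleting subtrees if and only if $w$ is not error-free. With \eqref{eq:halt},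
\[
 F_N\text{ subsumes }G\iff F\text{ subsumes }G_N\iff D_N\text{ contains no error-free word}
 \iff N\notin H .
\]
The complement of the $\Sigma^0_1$-complete set $H$ is $\Pi^0_1$-complete. The outputs are flat over
$\{0,1\}$ in version (a), and of height at most $2$ over one label in version (b).

In particular, the general problem is $\Pi^0_1$-hard. It remains to see that it is in $\Pi^0_1$, that is,
that non-subsumption is semi-decidable. By Section~\ref{sec:back} it is decidable
whether $\mathrm{dom}(Q_1)=\mathrm{dom}(Q_2)$; if not, subsumption fails. If the domains agree,
enumerate the trees $s$ in the common domain, compute $Q_1(s)$ and $Q_2(s)$, and check whether the second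
is the restriction of the first to some ancestor-closed set containing the root; stop if it is not. \qed

\section{Boundedly many runs: proof of Theorem~\ref{thm:dec}}\label{sec:dec}

The words $g(w)$ of the reduction have a number of runs that grows with $w$. We now show that this is
essential. If the child word of $Q_2(s)$ has at most $r$ runs, then a failure of subsumption on
inputs in the common domain with equal root labels is
witnessed by fewer than $r$ marked output nodes and at most $r$ comparisons of sizes of definable sets.

\subsection{Reduction to words}

By Section~\ref{sec:back} we can decide whether the domains of $Q_1$ and $Q_2$ agree, and whether the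
root labels of $Q_1(s)$ and $Q_2(s)$ agree for all $s$ in the common domain, which we call $S$. If
either fails, the answer is ``no''. Otherwise, for $s\in S$, let $u$ be the child word of $Q_2(s)$ and
$v$ the child word of $Q_1(s)$. Let
$u=\sigma_1^{n_1}\cdots\sigma_l^{n_l}$ with maximal runs, so $l\le r$, all $n_i\ge 1$, and consecutive
letters $\sigma_i,\sigma_{i+1}$ are distinct. Since $Q_2(s)$ is flat and the root labels agree, $Q_2(s)$ is
obtained from $Q_1(s)$ by deleting subtrees if and only if $u\sqsubseteq v$: keep the root and the
appropriate children, and delete everything else.

\subsection{Where a greedy embedding gets stuck}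

To decide $u\sqsubseteq v$ one embeds greedily, each run as far to the left as possible. The position
reached after a run is the only information that has to be remembered; it is the position $y_i$ in
the following lemma.

\begin{lemma}\label{lem:greedy}
$u\not\sqsubseteq v$ if and only if, for some $1\le j\le l$, there are positions $y_1<\dots<y_{j-1}$ of $v$
such that, with $y_0=0$,
\begin{itemize}
\item for each $i$ with $1\le i<j$, $y_i$ has label $\sigma_i$, and exactly $n_i$ positions in
  $(y_{i-1},y_i]$ have label $\sigma_i$; and
\item fewer than $n_j$ positions $>y_{j-1}$ have label $\sigma_j$.
\end{itemize}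
\end{lemma}

\begin{proof}
($\Rightarrow$) Choose greedily, for $i=1,2,\dots$, the position $y_i$ as the $n_i$-th position labelled
$\sigma_i$ after $y_{i-1}$. If this succeeded for all $i\le l$, then $u\sqsubseteq v$. So it fails for some
first $i=j$, and $y_1,\dots,y_{j-1}$ are as required.

($\Leftarrow$) Suppose that $u$ is embedded in $v$. We show by induction on $i<j$ that the last letter
of the $i$-th run is mapped to a position $\ge y_i$. The $n_i$ letters of this run are mapped to
positions labelled $\sigma_i$ after $y_{i-1}$, trivially for $i=1$, and by induction for $i>1$. Fewer
than $n_i$ such positions lie in $(y_{i-1},y_i)$, since exactly $n_i$ lie in $(y_{i-1},y_i]$ and $y_i$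
is one of them. So the last letter is mapped to a position $\ge y_i$. Consequently the $n_j$ letters of
run $j$ are mapped to positions $>y_{j-1}$ labelled $\sigma_j$, of which there are fewer than $n_j$, a
contradiction.
\end{proof}

\subsection{Counting}

The positions of $v$ are children of the root of $Q_1(s)$, that is, pairs $(x,\iota)$ of an input node
and a copy index. So $Q_1$ does not subsume $Q_2$ if and only if, for one of the finitely many choices of
\[
 l\le r,\qquad 1\le j\le l,\qquad \sigma_1,\dots,\sigma_l\ \text{(consecutive letters distinct)},\qquad
 \iota_1,\dots,\iota_{j-1}\ \text{(copy indices of $Q_1$)},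
\]
the situation of Lemma~\ref{lem:greedy} occurs for some $s\in S$ whose $u$ has exactly $l$ runs, with
letters $\sigma_1,\dots,\sigma_l$, and with $y_i=(x_i,\iota_i)$ for $i<j$. Fix such a choice. We have to
decide whether the situation occurs. The idea is to mark the nodes $x_i$ in the input, and to annotate the
nodes that have to be counted, so that only equalities and inequalities between numbers of annotations
remain to be checked.

Consider the trees $s\in S$ for which $u$ has exactly $l$ runs with letters $\sigma_1,\dots,\sigma_l$, with
each node annotated by a subset of a finite set, as follows.
\begin{itemize}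
\item For $1\le i<j$, the mark $\mu_i$ occurs at exactly one node $x_i$. The pairs $y_i=(x_i,\iota_i)$
  are children of the root of $Q_1(s)$, $y_i$ has label $\sigma_i$, and $y_1<\dots<y_{j-1}$ in the
  sibling order.
\item For $1\le i\le j$ and each copy index $\iota$ of $Q_1$, the annotation $(1,i,\iota)$ occurs at $x$ if
  and only if $(x,\iota)$ is a child of the root of $Q_1(s)$ labelled $\sigma_i$ that comes after $y_{i-1}$
  (no condition if $i=1$) and, if $i<j$, does not come after $y_i$.
\item For $1\le i\le j$ and each copy index $\iota$ of $Q_2$, the annotation $(2,i,\iota)$ occurs at $x$ if
  and only if $(x,\iota)$ is a child of the root of $Q_2(s)$ that belongs to the $i$-th run of $u$.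
\end{itemize}
Since $i\le l\le r$, membership in the $i$-th run is expressed by saying that the label changes exactly
$i-1$ times up to the position in question; that $u$ has exactly $l$ runs with the given letters is
expressed likewise. So each of these conditions is expressed by MSO properties of $Q_1(s)$ or of $Q_2(s)$
with free variables for output nodes, and by Section~\ref{sec:back} the set of correctly annotated trees is
MSO-definable. For a correctly annotated tree, let $N_{b,i}$ be the number of occurrences of annotations
$(b,i,\iota)$, over all $\iota$. Then $N_{2,i}=n_i$, and $N_{1,i}$ is the number of positions labelled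
$\sigma_i$ in $(y_{i-1},y_i]$ if $i<j$, and after $y_{j-1}$ if $i=j$. Hence the situation of
Lemma~\ref{lem:greedy} occurs for the fixed choice if and only if some correctly annotated tree satisfies
\begin{equation}\label{eq:presburger}
 N_{1,i}=N_{2,i}\ \text{ for all } i<j,\qquad\text{and}\qquad N_{1,j}<N_{2,j}.
\end{equation}

An MSO-definable set of trees is effectively regular: via the first-child/next-sibling encoding it is
recognized by a finite deterministic bottom-up automaton on binary trees. The preorder label words of the
accepted trees form an effectively context-free language: take the states as nonterminals, a production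
$q\to\sigma\,q_1q_2$ for each transition that reads $\sigma$ and leads from $q_1,q_2$ to $q$, the
production $q\to\varepsilon$ for the state $q$ assigned to an absent child, and a new start symbol
with the production to $\sigma\,q_1q_2$ for each transition into an accepting state. By Parikh's theorem
\cite{Parikh}, the set of vectors of label counts of the words in a context-free language is effectively
semilinear, that is, a finite union of sets
$\{b+\lambda_1a_1+\dots+\lambda_ka_k:\lambda_1,\dots,\lambda_k\in\mathbb N\}$ with vectors $b,a_1,\dots,a_k$ of
natural numbers. Here a label is an input label together with a set of annotations, so the numbers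
$N_{b,i}$ are linear functions of the vector of label counts. That some vector in a given semilinear set
satisfies \eqref{eq:presburger} can be written as a Presburger sentence, and the truth of such sentences
is decidable. Doing this for each of the finitely many choices decides whether $Q_1$ subsumes $Q_2$. This
proves Theorem~\ref{thm:dec}. \qed

\begin{thebibliography}{9}

\bibitem{Handout}
\emph{MSO Logic And Tree Transducers With Decidable Equivalence},
\url{http://www.cse.unsw.edu.au/~smaneth/slides/Leipzig_handout.pdf}.

\bibitem{Minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{Parikh}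
Parikh, J. ACM, 1966.

\bibitem{ShepherdsonSturgis}
Shepherdson and Sturgis, 1963.

\end{thebibliography}

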